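# A point in the gap of a fine grid: the large sieve with local spacings

## One isolated point and a grid with a hole

Fix integers $Y\ge 2$ and $m\ge 2$, put $\varepsilon=1/m$, and consider the finite set of real numbers
$$\Lambda_\varepsilon=\{0\}\ \cup\ \{y\in\varepsilon\mathbb Z:\ 1\le |y|\le Y\}.$$
This is a fine grid from which the interval $(-1,1)$ has been removed, with one point put back in the middle of the hole. Attach to each point its distance to the nearest other point. The point $0$ gets the number $1$; every other point gets the small number $\varepsilon$. So there are two scales in one configuration: a single point that is far from everything, and a crowd that looks like a continuum.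

This set is used to test inequalities in which every point is weighted by *its own* distance to its nearest neighbor. Let $e(t)=e^{2\pi i t}$ and let $\Delta(t)$ be the distance from the real number $t$ to the nearest integer. Let $N\ge1$, let $x_1,\dots,x_N$ be complex, and put $f(t)=\sum_{n=1}^N x_ne(nt)$. Let $R\ge 2$, let $t_1,\dots,t_R$ be real numbers distinct modulo 1, and put
$$\delta_r=\min_{s\ne r}\Delta(t_r-t_s).$$
For example, the points $0,\ 0.1,\ 0.5$ have $\delta=(0.1,\,0.1,\,0.4)$. A theorem of Montgomery and Vaughan says that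
$$\sum_{r=1}^R\Big(N+\frac{3}{2\delta_r}\Big)^{-1}|f(t_r)|^2\le\sum_{n=1}^N|x_n|^2 .\tag{1}$$
The "Notes on the large sieve" (http://www.maths.lancs.ac.uk/~jameson/lsv.pdf) comment: "It is not known whether the inelegant extra factor $\frac32$ is really needed." The problem is to prove or disprove that one may replace $\frac32$ by $1$:
$$\sum_{r=1}^R\Big(N+\frac{1}{\delta_r}\Big)^{-1}|f(t_r)|^2\le\sum_{n=1}^N|x_n|^2\ ?\tag{2}$$

The answer is that (2) is **false**, and the configuration $\Lambda_\varepsilon$ is what breaks it. Three things have to be explained: how a question about trigonometric polynomials of degree $N$ turns into a question about points on the line; why the obvious configurations do not break (2); and why $\Lambda_\varepsilon$ does.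

## Statements

**Definition.** For $c>0$ and $A\ge 0$, let $\mathrm{LS}_{c,A}$ be the assertion that for all $N$, all $R\ge2$, all $x_n$, and all $t_r$ distinct mod 1,
$$\sum_r\Big(N+A+\frac c{\delta_r}\Big)^{-1}|f(t_r)|^2\le\sum_n|x_n|^2 .$$

Thus (1) is $\mathrm{LS}_{3/2,0}$ and (2) is $\mathrm{LS}_{1,0}$. Enlarging $c$ makes the left side smaller, so $\mathrm{LS}_{c,A}$ implies $\mathrm{LS}_{c',A}$ for every $c'\ge c$. The parameter $A$ is there to see whether a constant added to $N$ could rescue the inequality. It cannot.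

**Theorem 1.** If $\mathrm{LS}_{c,A}$ holds for some $A\ge0$, then $c\ge c_0$, where $c_0>1$ is the unique root in $(1,\infty)$ of $\log\frac{c+1}{c-1}=\pi^2c$, and $c_0>1.0001$. In particular $\mathrm{LS}_{1,0}$ is false.

**Theorem 2.** For each $c>0$ the following are equivalent.

* (i) $\mathrm{LS}_{c,0}$.
* (ii) $\mathrm{LS}_{c,A}$ for some $A\ge 0$.
* (iii) $(\mathrm H_c)$: for all distinct reals $\lambda_1,\dots,\lambda_R$ ($R\ge2$), with $\delta_r=\min_{s\ne r}|\lambda_r-\lambda_s|$, and all $u_r\in\mathbb C$,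
$$\sum_{r\ne s}\frac{\operatorname{Im}(u_r\bar u_s)}{\lambda_r-\lambda_s}\le c\pi\sum_r\frac{|u_r|^2}{\delta_r}.$$
* (iv) $(\mathrm S_c)$: for all $t_1,\dots,t_R$ distinct mod 1 ($R\ge2$), with $\delta_r=\min_{s\ne r}\Delta(t_r-t_s)$, and all $u_r\in\mathbb C$,
$$\sum_{r\ne s}\frac{\operatorname{Im}(u_r\bar u_s)}{\sin\pi(t_r-t_s)}\le c\sum_r\frac{|u_r|^2}{\delta_r}.$$

**Theorem 3.** There is a least admissible constant $c^*$, the same in (i)–(iv), and $1.00044<c^*\le\frac32$.

Two comments on $(\mathrm H_c)$. If $k_{rs}=-k_{sr}$ is a real antisymmetric kernel, then adding the terms $(r,s)$ and $(s,r)$ gives $k_{rs}(u_r\bar u_s-u_s\bar u_r)=2i\,k_{rs}\operatorname{Im}(u_r\bar u_s)$, so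
$$\sum_{r\ne s}k_{rs}\,u_r\bar u_s=i\sum_{r\ne s}k_{rs}\operatorname{Im}(u_r\bar u_s).\tag{3}$$
Also, replacing $u$ by $\bar u$ changes the sign of the right-hand sum. Hence $(\mathrm H_c)$ is the same as $\big|\sum_{r\ne s}u_r\bar u_s/(\lambda_r-\lambda_s)\big|\le c\pi\sum|u_r|^2/\delta_r$, which is the Montgomery–Vaughan weighted Hilbert inequality with constant $c\pi$. The smallest example is $R=2$, $\lambda=(0,1)$: the left side is $-2\operatorname{Im}(u_1\bar u_2)\le|u_1|^2+|u_2|^2$, so two points only need $c\pi\ge1$.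

## One frequency, two points, equally spaced points

*One frequency.* Let $N=1$. Then $|f(t_r)|^2=|x_1|^2$, and (2) says $\sum_r\frac{\delta_r}{1+\delta_r}\le1$. On the circle $\mathbb R/\mathbb Z$ each $\delta_r$ is at most the length of the arc from $t_r$ to the next point, and these arcs have total length $1$. So $\sum\delta_r\le 1$, and (2) holds.

*Two points.* Let $R=2$. Then $\delta_1=\delta_2=\delta=\Delta(t)$ with $t=t_1-t_2$. In the dual form (6) below, with $A=0$, the inequality to check is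
$$2\operatorname{Re}(z_1\bar z_2)\frac{\sin\pi Nt}{\sin\pi t}\le\frac c\delta\big(|z_1|^2+|z_2|^2\big).$$
Since $|\sin\pi t|\ge2\Delta(t)=2\delta$, the quotient of sines is at most $\frac1{2\delta}$ in absolute value, and the inequality holds already with $c=\frac12$.

*Equally spaced points.* Let $t_r=r/R$ for $1\le r\le R$, so $\delta_r=1/R$. Grouping the $n$ by residue classes mod $R$ and using orthogonality of characters of $\mathbb Z/R$,
$$\sum_{r}|f(r/R)|^2=R\sum_{h\bmod R}\Big|\sum_{n\equiv h}x_n\Big|^2\le R\Big\lceil\frac NR\Big\rceil\sum_n|x_n|^2\le(N+R-1)\sum_n|x_n|^2,$$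
by Cauchy–Schwarz in each class, which has at most $\lceil N/R\rceil$ elements. So (2) holds here. If $N=qR+1$ and $x_n=1$ for $n\equiv1\pmod R$, $x_n=0$ otherwise, then both inequalities are equalities. So $\mathrm{LS}_{c,A}$ forces $N+R-1\le N+A+cR$ for every $R$, that is, $c\ge1-\frac{1+A}R$ for every $R$, hence $c\ge1$.

So equally spaced points show that $c\ge 1$ is needed, and they are compatible with $c=1$. The constant $1$ can only be broken, if at all, by uneven spacing.

## Duality and the sine kernel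

**Step 1.** *Purpose: to eliminate the $x_n$ and get an inequality whose variables are attached to the points.*

Recall that a matrix, its adjoint and its transpose all have the same operator norm on $\ell^2$. Fix $N$ and $(t_r)$, and let $T$ be the $R\times N$ matrix
$$T_{rn}=w_r^{-1/2}e(nt_r),\qquad w_r=N+A+\frac c{\delta_r}.$$
Then $\|Tx\|^2=\sum_rw_r^{-1}|f(t_r)|^2$, so the inequality in $\mathrm{LS}_{c,A}$ for these $N,(t_r)$ and all $x$ says $\|T\|\le1$. Equivalently the transpose has norm at most $1$: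
$$\sum_{n=1}^N\Big|\sum_rw_r^{-1/2}y_re(nt_r)\Big|^2\le\sum_r|y_r|^2\qquad\text{for all }y\in\mathbb C^R.$$
Put $z_r=w_r^{-1/2}y_r$:
$$\sum_{n=1}^N\Big|\sum_rz_re(nt_r)\Big|^2\le\sum_r|z_r|^2\Big(N+A+\frac c{\delta_r}\Big)\qquad\text{for all }z\in\mathbb C^R.\tag{4}$$
Expand the square. The terms with $r=s$ contribute $N\sum|z_r|^2$, which cancels against the $N$ on the right. For the others use the geometric sum
$$\sum_{n=1}^Ne(nt)=e\big(\tfrac{N+1}2t\big)\frac{\sin\pi Nt}{\sin\pi t}\qquad(t\notin\mathbb Z).\tag{5}$$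
With $t=t_r-t_s$ the phase splits as $e(\frac{N+1}2t_r)\,\overline{e(\frac{N+1}2t_s)}$. It is absorbed by replacing $z_r$ with $z_re(-\frac{N+1}2t_r)$, which does not change $|z_r|$. So (4) is equivalent to
$$\sum_{r\ne s}z_r\bar z_s\,\frac{\sin\pi N(t_r-t_s)}{\sin\pi(t_r-t_s)}\le\sum_r|z_r|^2\Big(A+\frac c{\delta_r}\Big)\qquad\text{for all }z\in\mathbb C^R.\tag{6}$$

## From $\sin\pi N(t_r-t_s)$ to the weighted Hilbert inequality

In (6) the integer $N$ is at our disposal. It enters only through the numbers $\sin\pi N(t_r-t_s)$, and by Kronecker's theorem we can make these whatever we like.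

**Kronecker's theorem.** If $1,\alpha_1,\dots,\alpha_R$ are linearly independent over $\mathbb Q$, then the points $(n\alpha_1,\dots,n\alpha_R)$, $n=1,2,3,\dots$, are dense in $(\mathbb R/\mathbb Z)^R$.

**Step 2.** *Purpose: to show that $\mathrm{LS}_{c,A}$ implies $(\mathrm H_c)$, for every $A\ge0$.*

Both sides of $(\mathrm H_c)$ are continuous functions of $(\lambda_1,\dots,\lambda_R)$ on the open set of tuples with distinct entries. The tuples for which $1,\lambda_1,\dots,\lambda_R$ are dependent over $\mathbb Q$ lie in countably many proper affine subspaces $\{q_0+\sum q_r\lambda_r=0\}$ of $\mathbb R^R$, so they have measure zero. Hence the independent tuples are dense, and it suffices to prove $(\mathrm H_c)$ for them. Write $\delta_r^\lambda$ for $\min_{s\ne r}|\lambda_r-\lambda_s|$.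

Let $M$ be a positive integer so large that $t_r=\lambda_r/M$ satisfies $|t_r-t_s|<\frac12$ for all $r,s$. Then $\Delta(t_r-t_s)=|t_r-t_s|$, so the $t_r$ are distinct mod 1 and their spacings are $\delta_r=\delta_r^\lambda/M$. The numbers $1,t_1/2,\dots,t_R/2$ are again independent over $\mathbb Q$.

Write $u_r=|u_r|e(\theta_r)$. By Kronecker's theorem there are positive integers $N_j$ with $N_jt_r/2\to\theta_r$ mod 1 for every $r$. Since $e(\frac{Nt_r}2)\overline{e(\frac{Nt_s}2)}=e^{i\pi N(t_r-t_s)}$,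
$$|u_r||u_s|\sin\pi N_j(t_r-t_s)=|u_r||u_s|\operatorname{Im}\Big(e\big(\tfrac{N_jt_r}2\big)\overline{e\big(\tfrac{N_jt_s}2\big)}\Big)\longrightarrow\operatorname{Im}(u_r\bar u_s).$$
Apply (6) with $N=N_j$ and $z_r=|u_r|$, and let $j\to\infty$:
$$\sum_{r\ne s}\frac{\operatorname{Im}(u_r\bar u_s)}{\sin(\pi(\lambda_r-\lambda_s)/M)}\le A\sum_r|u_r|^2+cM\sum_r\frac{|u_r|^2}{\delta_r^\lambda}.$$
Divide by $M$ and let $M\to\infty$. Since $M\sin(\pi\lambda/M)\to\pi\lambda$ and $A/M\to0$, we get
$$\frac1\pi\sum_{r\ne s}\frac{\operatorname{Im}(u_r\bar u_s)}{\lambda_r-\lambda_s}\le c\sum_r\frac{|u_r|^2}{\delta_r^\lambda},$$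
which is $(\mathrm H_c)$. The constant $A$ has disappeared.

## Why a uniform grid gives exactly $\pi$

We now want to violate $(\mathrm H_1)$. The first points to try are $\lambda_r=r$, $1\le r\le R$ (by scaling, the step of the grid does not matter). Integration by parts gives $\int_0^1(1-2\theta)e(-m\theta)\,d\theta=\frac1{\pi im}$ for integers $m\ne0$, and the integral is $0$ for $m=0$. Hence, with $P(\theta)=\sum_ru_re(-r\theta)$,
$$\sum_{r\ne s}\frac{u_r\bar u_s}{r-s}=\pi i\int_0^1(1-2\theta)|P(\theta)|^2d\theta ,\qquad\text{so by (3)}\qquad \sum_{r\ne s}\frac{\operatorname{Im}(u_r\bar u_s)}{r-s}=\pi\int_0^1(1-2\theta)|P(\theta)|^2d\theta.$$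
Since $1-2\theta<1$ for $\theta>0$ and $\int_0^1|P|^2=\sum|u_r|^2$, the sum is strictly less than $\pi\sum|u_r|^2$ for $u\ne0$. So $(\mathrm H_1)$ is true on every uniform grid, whatever the coefficients, and this attempt stops here: concentrating $|P|^2$ near $\theta=0$ brings the ratio up to $\pi$, but no choice of $u$ brings it past.

The calculation shows what to do next. On a fine grid there are vectors $u$ for which $\pi\sum|u_r|^2/\delta_r$ exceeds the Hilbert form by very little. Along these directions one can move almost for free. If an additional point can be coupled to the grid so that the coupling, although small on the nearly free directions, is not small *relative to what they cost*, then the gain may exceed the price of the additional point. The price of a point is $\pi|u|^2/\delta$, so it should be isolated. This is $\Lambda_\varepsilon$.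

## The limit $\varepsilon\to0$ on $\Lambda_\varepsilon$

**Step 3.** *Purpose: to turn $(\mathrm H_c)$ on $\Lambda_\varepsilon$ into an inequality between integrals.*

Assume $(\mathrm H_c)$. Let $g$ be a smooth complex function on $\mathbb R$ whose support is compact and contained in $\{1<|y|<Y\}$, $Y\ge2$ an integer, and let $\alpha\in\mathbb C$. Apply $(\mathrm H_c)$ to $\Lambda_\varepsilon$ with coefficient $\alpha$ at $0$ and $\varepsilon g(y)$ at each other point $y$. Because $\varepsilon=1/m$, the points $\pm1$ belong to $\Lambda_\varepsilon$, so $0$ has $\delta=1$. Every other point has a grid neighbor at distance $\varepsilon<1$, so $\delta=\varepsilon$. The right side of $(\mathrm H_c)$ is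
$$c\pi\Big(|\alpha|^2+\sum_y\frac{\varepsilon^2|g(y)|^2}{\varepsilon}\Big)\longrightarrow c\pi\Big(|\alpha|^2+\int|g|^2\Big).$$
On the left, the pairs $(0,y)$ and $(y,0)$ contribute
$$\frac{\operatorname{Im}(\alpha\,\varepsilon\overline{g(y)})}{0-y}+\frac{\operatorname{Im}(\varepsilon g(y)\bar\alpha)}{y-0}=-2\varepsilon\frac{\operatorname{Im}(\alpha\overline{g(y)})}{y}.$$
The pairs $x\ne y$ in the grid contribute $\varepsilon^2F(x,y)$, where $F(x,y)=\operatorname{Im}(g(x)\overline{g(y)})/(x-y)$. The numerator $h(x,y)$ is smooth and vanishes for $x=y$, so $h(x,y)=(x-y)\int_0^1\partial_1h(y+\theta(x-y),y)\,d\theta$, and $F$ extends to a continuous compactly supported function on $\mathbb R^2$. Its Riemann sums over $(\varepsilon\mathbb Z)^2$ converge to its integral. The omitted diagonal terms are $O(1/\varepsilon)$ in number and $O(\varepsilon^2)$ in size, so they cost $O(\varepsilon)$. Letting $\varepsilon\to0$,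
$$\iint\frac{\operatorname{Im}(g(x)\overline{g(y)})}{x-y}\,dx\,dy-2\int\frac{\operatorname{Im}(\alpha\overline{g(y)})}{y}\,dy\le c\pi\Big(\int|g|^2+|\alpha|^2\Big).\tag{7}$$

**Step 4.** *Purpose: to change variables so that the kernel $1/(x-y)$ on $\{|y|>1\}$ becomes a convolution kernel on $\mathbb R$.*

Substitute $y=\coth v$, which maps $v\in\mathbb R\setminus\{0\}$ bijectively to $|y|>1$, with $|dy|=dv/\sinh^2v$. Write $g(\coth v)=\chi(v)\sinh v$. This is a bijection between the functions $g\in C_c^\infty(\{|y|>1\})$ and the functions $\chi\in C_c^\infty(\mathbb R\setminus\{0\})$. Then $\int|g|^2dy=\int|\chi|^2dv$. From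
$$\coth v-\coth w=\frac{\cosh v\sinh w-\cosh w\sinh v}{\sinh v\sinh w}=\frac{\sinh(w-v)}{\sinh v\sinh w}$$
the double integrand becomes
$$\frac{\operatorname{Im}(\chi(v)\overline{\chi(w)})\sinh v\sinh w}{\coth v-\coth w}\cdot\frac{dv\,dw}{\sinh^2v\,\sinh^2w}=\frac{\operatorname{Im}(\chi(v)\overline{\chi(w)})}{\sinh(w-v)}\,dv\,dw,$$
and $\frac{\sinh v}{\coth v}\cdot\frac1{\sinh^2v}=\frac1{\cosh v}$. So (7) becomes
$$\iint\frac{\operatorname{Im}(\chi(v)\overline{\chi(w)})}{\sinh(w-v)}\,dv\,dw-2\operatorname{Im}\Big(\alpha\int\frac{\overline{\chi(v)}}{\cosh v}\,dv\Big)\le c\pi\big(\|\chi\|_2^2+|\alpha|^2\big).\tag{8}$$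

## Three Fourier integrals

For real $\xi$ and $d\ne 0$ we need
$$\int_{\mathbb R}\frac{\sin\xi t}{\sinh t}\,dt=\pi\tanh\frac{\pi\xi}2,\tag{9}$$
$$\int_{\mathbb R}\frac{e^{i\xi v}}{\cosh v}\,dv=\pi\operatorname{sech}\frac{\pi\xi}2,\tag{10}$$
$$\int_{\mathbb R}e^{i\xi d}\,\frac\pi2\operatorname{sech}^2\frac{\pi\xi}2\,d\xi=\frac{2d}{\sinh d}.\tag{11}$$

For (9), expand $\frac1{\sinh t}=2\sum_{k\ge0}e^{-(2k+1)t}$ for $t>0$. Since $|\sin\xi t|\le|\xi|t$ and $\sum_k\int_0^\infty te^{-(2k+1)t}dt<\infty$, we may integrate term by term. The integral over $\mathbb R$ is twice that over $(0,\infty)$, hence equals $4\sum_{k\ge0}\frac{\xi}{\xi^2+(2k+1)^2}$, which is the partial fraction expansion of $\pi\tanh\frac{\pi\xi}2$.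

For (10), integrate $e^{i\xi z}/\cosh z$ around the rectangle with vertices $\pm L,\ \pm L+i\pi$ and let $L\to\infty$; the vertical sides tend to $0$. On the upper side the integrand is $-e^{-\pi\xi}$ times its value on the lower side. The only pole inside is $i\pi/2$, with residue $e^{-\pi\xi/2}/\sinh(i\pi/2)=e^{-\pi\xi/2}/i$. So the integral $I$ satisfies $(1+e^{-\pi\xi})I=2\pi e^{-\pi\xi/2}$.

For (11), differentiate (9) under the integral sign, which is allowed since $t/\sinh t$ is integrable: $\int\frac{t}{\sinh t}\cos(\xi t)\,dt=\frac{\pi^2}2\operatorname{sech}^2\frac{\pi\xi}2$. Thus $\frac{\pi^2}2\operatorname{sech}^2\frac{\pi\xi}2$ is the Fourier transform of the even function $t/\sinh t$. Fourier inversion gives $\frac{d}{\sinh d}=\frac1{2\pi}\int\frac{\pi^2}2\operatorname{sech}^2(\frac{\pi\xi}2)e^{i\xi d}d\xi$, which is (11).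

## Diagonalization: cost $c-\tanh$, coupling $\operatorname{sech}$

**Step 5.** *Purpose: to diagonalize (8) by the Fourier transform.*

Let $\tilde\chi(\xi)=\int\chi(v)e^{i\xi v}dv$. Parseval reads $\int\phi\bar\psi\,dv=\frac1{2\pi}\int\tilde\phi\,\overline{\tilde\psi}\,d\xi$. The function $v\mapsto\chi(v+t)$ has transform $e^{-i\xi t}\tilde\chi(\xi)$, so
$$\int\chi(v)\overline{\chi(v+t)}\,dv=\frac1{2\pi}\int|\tilde\chi(\xi)|^2e^{i\xi t}\,d\xi .$$
In the double integral of (8), whose integrand is bounded with compact support, put $w=v+t$. Taking imaginary parts and then using (9),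
$$\iint\frac{\operatorname{Im}(\chi(v)\overline{\chi(w)})}{\sinh(w-v)}\,dv\,dw=\int\frac1{\sinh t}\cdot\frac1{2\pi}\int|\tilde\chi(\xi)|^2\sin\xi t\,d\xi\,dt=\frac12\int\tanh\big(\tfrac{\pi\xi}2\big)|\tilde\chi(\xi)|^2d\xi.$$
Fubini applies because $|\sin\xi t/\sinh t|\le|\xi|\,|t/\sinh t|$, where $t/\sinh t$ is integrable and $\tilde\chi$ decays rapidly. By (10) and Parseval,
$$\int\frac{\overline{\chi(v)}}{\cosh v}\,dv=\frac12\int\overline{\tilde\chi(\xi)}\operatorname{sech}\big(\tfrac{\pi\xi}2\big)d\xi=\bar J,\qquad J=\frac12\int\tilde\chi(\xi)\operatorname{sech}\big(\tfrac{\pi\xi}2\big)d\xi .$$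
Take $\alpha=-i$. Then $-2\operatorname{Im}(\alpha\bar J)=2\operatorname{Im}(i\bar J)=2\operatorname{Re}J$, and (8) becomes
$$\frac12\int\tanh\big(\tfrac{\pi\xi}2\big)|\tilde\chi|^2d\xi+2\operatorname{Re}J\le\frac c2\int|\tilde\chi|^2d\xi+c\pi.\tag{12}$$
Since $\tanh$ is bounded and $\operatorname{sech}\in L^2$, all terms are continuous in $\chi$ for the $L^2$ norm. Since $C_c^\infty(\mathbb R\setminus\{0\})$ is dense in $L^2(\mathbb R)$ and the Fourier transform maps $L^2(\mathbb R)$ onto itself, **(12) holds for every $\tilde\chi\in L^2(\mathbb R)$**.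

Now rewrite (12) as
$$2\operatorname{Re}J-\frac12\int\big(c-\tanh\tfrac{\pi\xi}2\big)|\tilde\chi|^2d\xi\le c\pi.\tag{13}$$
The right side is the price of the isolated point. On the left, $c-\tanh\frac{\pi\xi}2$ is the cost of moving in the direction $\xi$, and $\operatorname{sech}\frac{\pi\xi}2$ is the coupling to the point at $0$. The integrand on the left is $\operatorname{Re}\tilde\chi\cdot\operatorname{sech}-\frac12(c-\tanh)|\tilde\chi|^2$. When $c-\tanh>0$ it is largest for $\tilde\chi=\operatorname{sech}/(c-\tanh)$, with value $\frac12\operatorname{sech}^2/(c-\tanh)$. The coupling is exponentially small as $\xi\to+\infty$, but for $c=1$ so is the cost, at the same rate: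
$$\frac{\operatorname{sech}^2x}{1-\tanh x}=1+\tanh x\longrightarrow2\qquad(x\to+\infty).$$
So for $c=1$ the total gain is infinite, whereas the price is $\pi$.

**The case $c=1$.** If $(\mathrm H_1)$ were true, take $c=1$ in (13) and $\tilde\chi=\operatorname{sech}(\frac{\pi\xi}2)/(1-\tanh\frac{\pi\xi}2)$ for $|\xi|\le X$, $\tilde\chi=0$ otherwise. The left side of (13) is then $\frac12\int_{-X}^X(1+\tanh\frac{\pi\xi}2)\,d\xi=X$, so $X\le\pi$ for every $X>0$. This is false for $X=4$. Hence $(\mathrm H_1)$ fails, and by Step 2 so does $\mathrm{LS}_{1,A}$ for every $A\ge 0$: the inequality (2) is disproved.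

If the point at $0$ is removed, the coupling and the price both disappear, and what remains is $\frac12\int\tanh|\tilde\chi|^2\le\frac c2\int|\tilde\chi|^2$, which is true for $c=1$. So the grid with a hole does not violate $(\mathrm H_1)$ in this limit without the isolated point.

## The constant $c_0$

**Step 6.** *Purpose: to find how far beyond $1$ the same configuration goes, and finish Theorem 1.*

Suppose $\mathrm{LS}_{c,A}$ holds. Then it holds with $c$ replaced by any $c'\ge c$, and so does (13). Let $c'>1$ with $c'\ge c$, and choose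
$$\tilde\chi(\xi)=\frac{\operatorname{sech}(\pi\xi/2)}{c'-\tanh(\pi\xi/2)}\in L^2(\mathbb R),\qquad K=\int\frac{\operatorname{sech}^2(\pi\xi/2)}{c'-\tanh(\pi\xi/2)}\,d\xi.$$
With $w=\tanh\frac{\pi\xi}2$, $dw=\frac\pi2\operatorname{sech}^2(\frac{\pi\xi}2)\,d\xi$,
$$K=\frac2\pi\int_{-1}^1\frac{dw}{c'-w}=\frac2\pi\log\frac{c'+1}{c'-1}.$$
Here $J=\frac K2$ and $\frac12\int(c'-\tanh)|\tilde\chi|^2=\frac K2$, so (13) with $c'$ in place of $c$ reads $K-\frac K2\le c'\pi$, that is, $K\le2\pi c'$:
$$\log\frac{c'+1}{c'-1}\le\pi^2c'\qquad\text{for every }c'>1\text{ with }c'\ge c.\tag{14}$$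
On $(1,\infty)$ the left side decreases from $+\infty$ to $0$ and the right side increases, so there is exactly one point $c_0$ of equality, and (14) fails for $1<c'<c_0$. If we had $c<c_0$, we could pick $c'$ with $\max(1,c)<c'<c_0$, contradicting (14). Hence $c\ge c_0$.

At $c'=1.0001$ the left side is $\log\frac{2.0001}{0.0001}=\log20001>\log2+4\log10>9.90$, while $1.0001\,\pi^2<9.88$. So (14) fails there, and $c_0>1.0001$. This proves Theorem 1. $\qquad\blacksquare$

## The large sieve, the Hilbert kernel and the sine kernel have the same constant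

We prove Theorem 2. The implication (i)⇒(ii) is trivial, and (ii)⇒(iii) is Steps 1 and 2.

**Step 7: (iii)⇒(iv).** *Purpose: to get the kernel $1/\sin\pi t$ by repeating the points periodically with alternating signs.*

Let $t_1,\dots,t_R$ be distinct mod 1. Apply $(\mathrm H_c)$ to the points $t_r+k$, $|k|\le K$, with coefficients $(-1)^ku_r$. These points are distinct. The distance from $t_r+k$ to $t_r+l$, $l\ne k$, is at least $1\ge\delta_r$; the distance to $t_s+l$ with $s\ne r$ is at least $\Delta(t_r-t_s)\ge\delta_r$. So the right side of $(\mathrm H_c)$ is at most $c\pi(2K+1)\sum_r|u_r|^2/\delta_r$.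

On the left, two points with the same $r$ contribute $0$, since $\operatorname{Im}(\pm|u_r|^2)=0$. For $r\ne s$ put $t=t_r-t_s$. The coefficient of $\operatorname{Im}(u_r\bar u_s)$ is $\sum_{k,l}(-1)^{k+l}/(t+k-l)$, and the difference $m=k-l$ occurs $2K+1-|m|$ times. After division by $2K+1$ it is
$$\sum_{|m|\le2K}\Big(1-\frac{|m|}{2K+1}\Big)\frac{(-1)^m}{t+m}=\frac1{2K+1}\sum_{j=0}^{2K}\ \sum_{|m|\le j}\frac{(-1)^m}{t+m}.$$
This is a Cesàro mean of the symmetric partial sums of the classical expansion $\sum_m\frac{(-1)^m}{t+m}=\frac\pi{\sin\pi t}$, so it tends to $\pi/\sin\pi t$ as $K\to\infty$. In the limit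
$$\pi\sum_{r\ne s}\frac{\operatorname{Im}(u_r\bar u_s)}{\sin\pi(t_r-t_s)}\le c\pi\sum_r\frac{|u_r|^2}{\delta_r},$$
and division by $\pi$ gives $(\mathrm S_c)$.

**Step 8: (iv)⇒(i).** *Purpose: to write the form in (6) as a difference of two values of the form in $(\mathrm S_c)$.*

Put $\Sigma(u)=\sum_{r\ne s}\operatorname{Im}(u_r\bar u_s)/\sin\pi(t_r-t_s)$. By (3), $\sum_{r\ne s}u_r\bar u_s/\sin\pi(t_r-t_s)=i\,\Sigma(u)$. Since $\Sigma(\bar u)=-\Sigma(u)$, $(\mathrm S_c)$ gives $|\Sigma(u)|\le c\sum|u_r|^2/\delta_r$. Let $\omega_r=e(Nt_r/2)$. Then $\sin\pi N(t_r-t_s)=\frac1{2i}(\omega_r\bar\omega_s-\bar\omega_r\omega_s)$, so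
$$\sum_{r\ne s}z_r\bar z_s\frac{\sin\pi N(t_r-t_s)}{\sin\pi(t_r-t_s)}=\frac1{2i}\big[i\,\Sigma((z_r\omega_r))-i\,\Sigma((z_r\bar\omega_r))\big]=\frac12\big[\Sigma((z_r\omega_r))-\Sigma((z_r\bar\omega_r))\big].$$
As $|\omega_r|=1$, this is at most $c\sum|z_r|^2/\delta_r$. That is (6) with $A=0$, for arbitrary $N$ and $(t_r)$, and by Step 1 it is equivalent to $\mathrm{LS}_{c,0}$. $\qquad\blacksquare$

**The constant $c^*$.** The set of $c$ for which $(\mathrm H_c)$ holds is closed and upward closed. It contains $\frac32$, by the theorem of Montgomery and Vaughan (1) and Theorem 2, and it lies in $[c_0,\infty)$ by Theorems 1 and 2. So it has a least element $c^*$, the same for (i)–(iv), and $c^*\le\frac32$. It remains to prove $c^*>1.00044$.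

## Several points in the gap

One isolated point gave $1.0001$. To gain more, put several points in the hole. It is convenient to write $c=\coth(\pi\tau/2)$: large $c$ corresponds to small $\tau$.

**Proposition.** Let $a>0$, let $p_1,\dots,p_k\in(-a,a)$ be distinct, and set
$$d_j=\min\big(a-|p_j|,\ \min_{l\ne j}|p_j-p_l|\big),\qquad\kappa_j=\frac a{a^2-p_j^2}.$$
If $(\mathrm H_c)$ holds with $c=\coth(\pi\tau/2)$, $\tau>0$, then for all $u\in\mathbb C^k$
$$\tau\sum_j\kappa_j|u_j|^2+\sum_{j\ne l}\frac{\operatorname{Im}(u_j\bar u_l)}{p_j-p_l}\le\pi\coth\Big(\frac{\pi\tau}2\Big)\sum_j\frac{|u_j|^2}{d_j}.\tag{15}$$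

*The example $k=1$, $p_1=0$, $a=1$.* Here $\kappa_1=d_1=1$ and (15) says $\tau\le\pi\coth(\pi\tau/2)$. With $c'=\coth(\pi\tau/2)$ one has $\frac{c'+1}{c'-1}=e^{\pi\tau}$, so this is $\log\frac{c'+1}{c'-1}\le\pi^2c'$, which is (14) again.

The proof repeats Steps 3–6 with several points.

**Step 9.** *Purpose: the limit inequality, in the variable $v$.*

Let $g\in C_c^\infty(\{|y|>a\})$, let $\varepsilon=1/m$, and let $L$ be an integer so large that $[-a-L,a+L]$ contains $\operatorname{supp}g$. Apply $(\mathrm H_c)$ to the points $p_j$ with coefficients $u_j$ and the points $y=\pm(a+i\varepsilon)$, $0\le i\le Lm$ ($i$ is an integer here), with coefficients $\varepsilon g(y)$. Since $\pm a$ are among the points, $p_j$ has $\delta=d_j$. For $\varepsilon<\min(2a,\min_jd_j)$ the other points have $\delta=\varepsilon$. As in Step 3, $\varepsilon\to0$ gives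
$$\iint\frac{\operatorname{Im}(g(x)\overline{g(y)})}{x-y}dx\,dy+2\sum_j\int\frac{\operatorname{Im}(u_j\overline{g(y)})}{p_j-y}dy+\sum_{j\ne l}\frac{\operatorname{Im}(u_j\bar u_l)}{p_j-p_l}\le c\pi\Big(\int|g|^2+\sum_j\frac{|u_j|^2}{d_j}\Big).$$
Write
$$p_j=a\tanh v_j,\qquad y=a\coth v,\qquad g(a\coth v)=a^{-1/2}\chi(v)\sinh v,\qquad U_j=a^{-1/2}u_j\cosh v_j.$$
Then $|dy|=a\,dv/\sinh^2v$, so $\int|g|^2dy=\|\chi\|_2^2$, and as in Step 4 the double integral becomes $\iint\operatorname{Im}(\chi(v)\overline{\chi(w)})/\sinh(w-v)\,dv\,dw$, because the powers of $a$ cancel ($a^{-1}\cdot a^{-1}\cdot a^2=1$). Since $a^2-p_j^2=a^2\operatorname{sech}^2v_j$, we have $\kappa_j=\frac{\cosh^2v_j}a$ and $|U_j|^2=\kappa_j|u_j|^2$. By the addition formulas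
$$p_j-y=-\frac{a\cosh(v-v_j)}{\cosh v_j\sinh v},\qquad p_j-p_l=\frac{a\sinh(v_j-v_l)}{\cosh v_j\cosh v_l}.$$
The second one gives
$$\frac{U_j\bar U_l}{\sinh(v_j-v_l)}=\frac{u_j\bar u_l}{p_j-p_l}.\tag{16}$$
The first one turns the mixed term into
$$2\int\operatorname{Im}\big(u_ja^{-1/2}\overline{\chi(v)}\big)\sinh v\cdot\frac{-\cosh v_j\sinh v}{a\cosh(v-v_j)}\cdot\frac{a\,dv}{\sinh^2v}=-2\operatorname{Im}\int\frac{U_j\overline{\chi(v)}}{\cosh(v-v_j)}\,dv .$$

**Step 10.** *Purpose: to diagonalize and optimize over $\chi$.*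

By (10), $v\mapsto1/\cosh(v-v_j)$ has transform $\pi e^{i\xi v_j}\operatorname{sech}\frac{\pi\xi}2$. So with $W(\xi)=\sum_jU_je^{i\xi v_j}$, Parseval turns the sum of the mixed terms into $-\operatorname{Im}\int\overline{\tilde\chi}\,W\operatorname{sech}(\frac{\pi\xi}2)d\xi$. The double integral is treated as in Step 5. Together, and using (16),
$$\frac12\int\tanh\big(\tfrac{\pi\xi}2\big)|\tilde\chi|^2-\operatorname{Im}\int\overline{\tilde\chi}\,W\operatorname{sech}\big(\tfrac{\pi\xi}2\big)+\sum_{j\ne l}\frac{\operatorname{Im}(U_j\bar U_l)}{\sinh(v_j-v_l)}\le\frac c2\int|\tilde\chi|^2+c\pi\sum_j\frac{|u_j|^2}{d_j}.$$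
By the density argument of Step 5 ($W$ is bounded), this holds for all $\tilde\chi\in L^2(\mathbb R)$. Choose $\tilde\chi=iW\operatorname{sech}(\frac{\pi\xi}2)/(c-\tanh\frac{\pi\xi}2)$, which is in $L^2$ because $c=\coth(\pi\tau/2)>1$. Then $-\operatorname{Im}(\overline{\tilde\chi}\,W\operatorname{sech})=|W|^2\operatorname{sech}^2/(c-\tanh)$, and $\frac12(\tanh-c)|\tilde\chi|^2$ is minus half of this. Hence
$$\frac12\int|W|^2\frac{\operatorname{sech}^2(\pi\xi/2)}{c-\tanh(\pi\xi/2)}\,d\xi+\sum_{j\ne l}\frac{\operatorname{Im}(U_j\bar U_l)}{\sinh(v_j-v_l)}\le c\pi\sum_j\frac{|u_j|^2}{d_j}.\tag{17}$$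

**Step 11.** *Purpose: to evaluate the integral in (17) in closed form.*

Put $b=\pi\tau/2$, so $c=\coth b$. Then $c-\tanh x=\frac{\cosh b\cosh x-\sinh b\sinh x}{\sinh b\cosh x}=\frac{\cosh(x-b)}{\sinh b\cosh x}$, and
$$\frac{\operatorname{sech}^2x}{c-\tanh x}=\frac{\sinh b}{\cosh x\cosh(x-b)}=\tanh x-\tanh(x-b).$$
With $x=\frac{\pi\xi}2$ we have $x-b=\frac{\pi(\xi-\tau)}2$. Since $|W|^2=\sum_{j,l}U_j\bar U_le^{i\xi(v_j-v_l)}$, the first term of (17) is $\sum_{j,l}U_j\bar U_l\,I(v_j-v_l)$, where
$$I(d)=\frac12\int e^{i\xi d}\Big[\tanh\frac{\pi\xi}2-\tanh\frac{\pi(\xi-\tau)}2\Big]d\xi .$$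
For $d=0$: the integral of $h(\xi)-h(\xi-\tau)$ with $h=\tanh\frac{\pi\xi}2$ is $\tau\,(h(\infty)-h(-\infty))=2\tau$, so $I(0)=\tau$. For $d\ne0$, integrate by parts. The bracket tends to $0$ at $\pm\infty$ and has derivative $\frac\pi2\operatorname{sech}^2\frac{\pi\xi}2-\frac\pi2\operatorname{sech}^2\frac{\pi(\xi-\tau)}2$; the shift by $\tau$ multiplies the integral (11) by $e^{i\tau d}$. So
$$I(d)=\frac12\cdot\Big(-\frac1{id}\Big)\cdot\frac{2d}{\sinh d}\,(1-e^{i\tau d})=\frac{i(1-e^{i\tau d})}{\sinh d}.$$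
Therefore, with $U_j'=e^{i\tau v_j}U_j$, the first term of (17) equals
$$\tau\sum_j|U_j|^2+i\sum_{j\ne l}\frac{U_j\bar U_l}{\sinh(v_j-v_l)}-i\sum_{j\ne l}\frac{U_j'\bar U_l'}{\sinh(v_j-v_l)}.$$
The kernel $1/\sinh(v_j-v_l)$ is antisymmetric, so by (3) the middle term equals $-\sum_{j\ne l}\operatorname{Im}(U_j\bar U_l)/\sinh(v_j-v_l)$ and cancels the second term of (17). By (3) and (16) the last term equals
$$+\sum_{j\ne l}\frac{\operatorname{Im}(U_j'\bar U_l')}{\sinh(v_j-v_l)}=\sum_{j\ne l}\frac{\operatorname{Im}(u_j'\bar u_l')}{p_j-p_l},\qquad u_j'=e^{i\tau v_j}u_j .$$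
So (17) says $\tau\sum\kappa_j|u_j|^2+\sum_{j\ne l}\frac{\operatorname{Im}(u_j'\bar u_l')}{p_j-p_l}\le c\pi\sum\frac{|u_j|^2}{d_j}$. Since $|u_j'|=|u_j|$ and $u$ was arbitrary, $u'$ is arbitrary too, and this is (15). $\qquad\blacksquare$

## Four points at unit distance and a $4\times4$ determinant

**Step 12.** *Purpose: to violate (15) with $\tau=2.68$, and so finish Theorem 3.*

Take $a=\frac52$ and $p=(-\frac32,-\frac12,\frac12,\frac32)$. Every $d_j$ equals $1$, and $\kappa=(\frac58,\frac5{12},\frac5{12},\frac58)$. Here $p_j-p_l=j-l$. By (3), $\sum_{j\ne l}\frac{\operatorname{Im}(u_j\bar u_l)}{j-l}=-i\sum_{j\ne l}\frac{u_j\bar u_l}{j-l}=\sum_{l,j}\bar u_l\,(iB_{lj})\,u_j$, where $B_{lj}=\frac1{l-j}$ for $l\ne j$ and $B_{ll}=0$. So (15) says that the Hermitian matrix $D+iB$ is negative semidefinite, where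
$$D=\operatorname{diag}(P,Q,Q,P),\qquad P=\tfrac58\tau-x,\quad Q=\tfrac5{12}\tau-x,\quad x=\pi\coth(\pi\tau/2).$$
A negative semidefinite $4\times4$ matrix has determinant $\ge0$. We compute the determinant.

Expanding by multilinearity, $\det(D+iB)=\sum_S\det\big((iB)_S\big)\prod_{j\notin S}D_{jj}$ over subsets $S\subseteq\{1,2,3,4\}$, where $(iB)_S$ is the principal submatrix. Odd-size antisymmetric matrices have determinant $0$. The minor for $S=\{j,l\}$ is $-B_{jl}^2=-\frac1{(j-l)^2}$. For size $4$, $\det(iB)=i^4\det B=\operatorname{Pf}(B)^2$ with $\operatorname{Pf}(B)=B_{12}B_{34}-B_{13}B_{24}+B_{14}B_{23}=1-\frac14+\frac13=\frac{13}{12}$. The pairs contribute as follows: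

* $\{1,2\}$ and $\{3,4\}$: $-PQ$ each;
* $\{1,3\}$ and $\{2,4\}$: $-\frac14PQ$ each;
* $\{1,4\}$: $-\frac19Q^2$;
* $\{2,3\}$: $-P^2$.

Hence
$$\det(D+iB)=P^2Q^2-\tfrac52PQ-\tfrac19Q^2-P^2+\tfrac{169}{144}.\tag{18}$$

Let $\tau=2.68$. Then $\pi\tau\approx8.41947$ and $e^{-\pi\tau}\approx2.2053\cdot10^{-4}$, so
$$\coth(1.34\pi)=1+\frac2{e^{\pi\tau}-1}\approx1.000441,\qquad x\approx3.14298,$$
$$P\approx1.67500-3.14298=-1.46798,\qquad Q\approx1.11667-3.14298\approx-2.02631,$$
with errors below $10^{-5}$ in $P$ and $Q$. Then $PQ\approx2.97458$ with error below $5\cdot10^{-5}$, and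
$$\det(D+iB)\approx8.8481-7.4365-0.4562-2.1550+1.1736=-0.0260 .$$
The errors in the five terms are below $4\cdot10^{-4}$, $2\cdot10^{-4}$, $10^{-4}$, $10^{-4}$ and $10^{-4}$, so the total error is below $10^{-3}$ and the determinant is negative. So $D+iB$ is not negative semidefinite, and (15) fails for some $u\in\mathbb C^4$. By the Proposition, $(\mathrm H_c)$ fails for $c=\coth(1.34\pi)>1.00044$. Since $(\mathrm H_c)$ is preserved when $c$ increases, $c^*>\coth(1.34\pi)>1.00044$. By Theorem 2, $\mathrm{LS}_{c,A}$ fails for every $A\ge0$ and every $c\le1.00044$. Together with $c^*\le\frac32$ this proves Theorem 3. $\qquad\blacksquare$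

By Theorem 2 the optimal constant in place of $\frac32$ is $\frac1\pi$ times the optimal constant in the weighted Hilbert inequality, so the latter is strictly larger than $\pi$. The argument does not determine the exact value of $c^*$.
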